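\title{Height versus pathwidth for 2-connected outer-planar graphs}

\begin{abstract}
If a planar graph $G$ has a planar straight-line drawing with all vertices on $h$ horizontal lines, then $h\ge \operatorname{pw}(G)$, where $\operatorname{pw}$ denotes pathwidth. We show that for 2-connected outer-planar graphs this bound can be off by any factor below $3/2$. We construct such graphs $G_1,G_2,\dots$ of maximum degree at most $4$ with $4j-1\le \operatorname{pw}(G_j)\le 4j+8$ for which every planar straight-line drawing has height at least $6j+1$. The same bounds hold for maximal outer-planar supergraphs of the $G_j$. The graphs are thickened trees, and the proof uses Menger's theorem and elementary plane topology.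
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, graphs are finite and simple. A \emph{planar straight-line drawing of height $h$} of a graph places the vertices at distinct points whose $y$-coordinates lie in $\{1,\dots,h\}$ and draws every edge as the segment between its ends, so that no edge contains a vertex other than its ends and two edges meet at most in a common end. The lines $y=1,\dots,y=h$ are the \emph{layers}. The $x$-coordinates are arbitrary real numbers, so the height measures only how thin a drawing can be made in one direction.

The combinatorial counterpart of thinness is pathwidth. A \emph{path decomposition} of $G$ is a sequence of vertex sets $B_1,\dots,B_n$, the \emph{bags}, such that the bags containing any given vertex form a nonempty interval of the sequence and the two ends of every edge lie in a common bag. Its \emph{width} is $\max_i|B_i|-1$, and the \emph{pathwidth} $\operatorname{pw}(G)$ is the least width of a path decomposition. Restricting the bags to a subgraph gives a path decomposition of the subgraph, so pathwidth does not increase when we pass to a subgraph; neither does the least height of a drawing.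

Every planar straight-line drawing of a planar graph $G$ has height at least $\operatorname{pw}(G)$. The reason is a sweep from left to right: once the drawing has been suitably redrawn, the vertices seen by a vertical line form a bag, and the line sees about one vertex per layer (Remark~\ref{rem:sweep}). In the simplest cases the bound is exact. A path with at least one edge has pathwidth $1$ and fits on one layer. A cycle has pathwidth $2$ and needs two layers, which suffice: put one vertex on layer $2$ and the remaining path on layer $1$. A ladder with rungs $u_iv_i$ has the bags $\{u_i,v_i,u_{i+1}\}$ and $\{v_i,u_{i+1},v_{i+1}\}$, contains a cycle, and is drawn on two layers, so both parameters equal $2$. The sweep even looks reversible. A path decomposition of width $k$ assigns an interval to every vertex, with at most $k+1$ intervals over any point, and such intervals can be distributed greedily over $k+1$ layers; the intervals of adjacent vertices overlap, so every edge can be drawn vertically. But such an edge may run through the intervals on the layers in between. A path decomposition lets edges pass one another at no cost, and a planar drawing does not. The question is how much height this can cost.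

For trees the cost can be a constant factor: Suderman showed that there are trees $T$, even of maximum degree $3$, for which every planar straight-line drawing has height at least $\lceil\frac32\operatorname{pw}(T)\rceil$. A graph is \emph{outer-planar} if it has a planar embedding with all vertices on the outer face, and \emph{2-connected} if it is connected, has at least three vertices and has no cut vertex. A 2-connected graph contains a cycle, so Suderman's trees are not of this kind. The question whether a similar result holds for 2-connected outer-planar graphs is posed in~\cite{report}. We take it in the following form.

\medskip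
\noindent\textbf{Question.} \emph{Are there a constant $c>1$ and an infinite family of 2-connected outer-planar graphs $G$, of unbounded pathwidth, such that every planar straight-line drawing of every $G$ in the family has height at least $c\cdot\operatorname{pw}(G)$?}
\medskip

Adding edges to a tall tree until it is 2-connected does not settle this. The new graph inherits the lower bound on the height, but its pathwidth may be larger, and the inherited bound says nothing once the pathwidth has grown by the factor $3/2$. One has to show that the height grows along with the pathwidth. The answer to the question is yes, for every $c<3/2$.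

\begin{theorem}\label{thm:main}
There are 2-connected outer-planar graphs $G_1,G_2,\dots$ of maximum degree at most $4$, each with an outer-planar embedding whose inner faces are triangles and quadrilaterals, such that for every $j\ge1$:
\begin{itemize}
\item[(a)] $4j-1\le \operatorname{pw}(G_j)\le 4j+8$;
\item[(b)] every planar straight-line drawing of $G_j$ has height at least $6j+1$.
\end{itemize}
Statements \textup{(a)} and \textup{(b)} also hold for every maximal outer-planar graph obtained from $G_j$ by adding one diagonal in each quadrilateral inner face.
\end{theorem}

In (b) the drawing is arbitrary: it need not be outer-planar or respect any given embedding.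

\begin{corollary}\label{cor:ratio}
Let $G$ be $G_j$ or one of the maximal outer-planar graphs in Theorem~\ref{thm:main}. Every planar straight-line drawing of $G$ has height at least $\frac32\operatorname{pw}(G)-11$. If $1<c<\frac32$ and $j\ge\frac{8c-1}{6-4c}$, then every such drawing has height at least $c\cdot\operatorname{pw}(G)$.
\end{corollary}

\begin{proof}
We have $\frac32(4j+8)-11=6j+1$, and for $c<\frac32$ the inequality $6j+1\ge c(4j+8)$ is equivalent to $j\ge\frac{8c-1}{6-4c}$.
\end{proof}

For example, $c=5/4$ works for all $j\ge9$. We claim neither the exact bound $\lceil\frac32\operatorname{pw}(G)\rceil$ nor that $3/2$ is the best possible factor for this class.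

The proof is recursive. We build trees $T_0,T_1,\dots$ of maximum degree at most $3$, each from many copies of the previous one. In a suitable linear order of $T_{j+1}$ only two foreign edges pass over each copy of $T_j$, but in every planar picture some copy is passed by three disjoint paths, and each of them takes away a layer. The graph $G_j$ is $T_j$ thickened to a 2-connected outer-planar graph. Thickening doubles the cost in pathwidth, to four per level; by Menger's theorem it also doubles each of the three paths, so that six layers are lost per level. Section~\ref{sec:bars} makes precise what it means that a path takes away a layer. Section~\ref{sec:trees} defines the trees and shows the third path in the tree $T_1$, where nothing is doubled yet. Thickening is defined in Section~\ref{sec:thick}, the pathwidth is estimated in Section~\ref{sec:pw}, and the height in Section~\ref{sec:height}.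

\section{Bar representations and strands}\label{sec:bars}

We want to argue that if $m$ disjoint paths pass a part $X$ of a drawing from left to right, then only $h-m$ layers remain for $X$. For straight-line drawings this is false as it stands: the nine parallel edges from $(-k,1)$ to $(10-k,2)$, $k=1,\dots,9$, all pass above a vertex at $(0,1)$ in a drawing of height $2$. The trouble is that a vertical line meets slanted edges between the layers. We remove it by stretching the vertices to horizontal bars, so that all edges become vertical or horizontal.

\begin{definition}\label{def:bar}
A \emph{bar representation of height $h$} of a graph assigns to each vertex $v$ a \emph{bar} $\langle v\rangle=[\ell(v),r(v)]\times\{y(v)\}$ with $\ell(v)<r(v)$ and $y(v)\in\{1,\dots,h\}$, and to each edge $e$ a vertical or horizontal segment $\langle e\rangle$, such that: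
\begin{itemize}
\item[(B1)] the bars are pairwise disjoint;
\item[(B2)] for $e=uv$, the segment $\langle e\rangle$ meets $\langle u\rangle$ exactly in one of its endpoints and $\langle v\rangle$ exactly in the other, and it meets no other bar; the segments of two different edges meet at most in points of bars of common endvertices;
\item[(B3)] all the numbers $\ell(v)$, $r(v)$ are distinct, and if $\langle uv\rangle$ is horizontal with $u$ to the left of $v$, then none of these numbers lies in the open interval $(r(u),\ell(v))$.
\end{itemize}
\end{definition}

A horizontal segment as in (B3) is $[r(u),\ell(v)]\times\{y(u)\}$, by (B2). The second half of (B3) says that horizontal edges are too short to jump over the end of any bar; it is used at one place only, in Step~4 of the proof of Proposition~\ref{prop:six}. Restricting a bar representation to a subgraph preserves (B1)--(B3), and so does the reflection $x\mapsto -x$, which exchanges the roles of $\ell$ and $r$.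

\begin{lemma}\label{lem:bar}
A graph with a planar straight-line drawing of height $h$ has a bar representation of height $h$.
\end{lemma}

\begin{proof}
An \emph{item} on layer $i$ is a vertex on that layer or a point where a non-horizontal edge crosses the layer in its relative interior (a \emph{crossing item}). By planarity a crossing item is not a vertex and belongs to exactly one edge, and no item lies in the interior of a horizontal edge. Cut the non-horizontal edges at the layers into \emph{pieces}; each piece joins an item on some layer $i$ to an item on layer $i+1$, and a crossing item has exactly one piece above it and one below. The pieces between layers $i$ and $i+1$ are disjoint in the open band $i<y<i+1$, so they have a left-to-right order, and this order is weakly monotone at both ends. Hence the pieces that leave one item upward form a block of consecutive pieces, the blocks come in the order of the items, and the same holds for the pieces that arrive at an item from below.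

We assign to each item $\omega$ a closed interval $J(\omega)$, a single point for a crossing item and nondegenerate for a vertex, and to each piece a real number $\xi$, such that: on each layer the intervals are disjoint and in the order of the items; in each band the numbers $\xi$ increase strictly from left to right; and the number $\xi$ of a piece lies in the intervals of both its ends, in the interior if the end is a vertex. We proceed upward. On layer $1$ all items are vertices, and we choose disjoint intervals in the right order. Suppose that layer $i$ is done. A crossing item hands its point to its upward piece, and a vertex hands distinct interior points of its interval, in order, to its upward pieces; since the blocks are in the order of the items, the numbers $\xi$ increase strictly. On layer $i+1$ the blocks of arriving pieces have disjoint ranges of $\xi$, in the order of the items. A crossing item gets the number $\xi$ of its lower piece, a vertex with lower pieces gets the convex hull of their numbers, slightly enlarged on both sides, and the vertices without lower pieces are then placed, in order, in the open gaps between and beyond the intervals already chosen on this layer. Each endpoint of an interval of a vertex can be varied in an open set, so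 we can choose all these endpoints distinct.

Put $\langle v\rangle=J(v)\times\{y(v)\}$; then (B1) holds. Since crossing items pass their point on, all pieces of a non-horizontal edge $e$ have the same number $\xi$. Let $\langle e\rangle$ be the vertical segment with abscissa $\xi$ between the layers of the ends of $e$. On an intermediate layer it passes through the point assigned to its crossing item, which lies on no bar, so it meets only the bars of its ends, and these in its endpoints. Two vertical segments that share a band have different abscissae. If they share only a layer, one ends there and the other begins; a common point then lies in the intervals of both items, so the items coincide and are a common endvertex.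

It remains to draw the horizontal edges. Let $\varepsilon>0$ be smaller than all differences between the endpoints of the bars chosen so far. Let $uv$ be a horizontal edge with $u$ to the left of $v$. No item lies between $u$ and $v$, so on their layer the open gap between $\langle u\rangle$ and $\langle v\rangle$ contains no point of a bar or of a vertical segment. Extend $\langle u\rangle$ to the right up to $\ell(v)-\varepsilon$ and put $\langle uv\rangle=[\ell(v)-\varepsilon,\ell(v)]\times\{y(v)\}$. A vertex has at most one horizontal edge on each side, so each gap is filled at most once, and (B1) and (B2) hold. The new values $\ell(v)-\varepsilon$ are distinct. No old value lies in $[\ell(v)-\varepsilon,\ell(v))$, and a new value $\ell(v')-\varepsilon$ in the interior of this interval would give $\ell(v)<\ell(v')<\ell(v)+\varepsilon$; both are excluded by the choice of $\varepsilon$. This is (B3).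
\end{proof}

\begin{remark}\label{rem:sweep}
Lemma~\ref{lem:bar} gives the bound $h\ge\operatorname{pw}(G)$. Extend each bar $\langle u\rangle$ by the segment of the horizontal edge leaving it to the right, if there is one, and let $B_x$ be the set of vertices whose extended bar has a point with abscissa $x$. Each vertex lies in $B_x$ for $x$ in an interval; a vertical edge with abscissa $x$ has both ends in $B_x$, and a horizontal edge $uv$ with $u$ on the left has both ends in $B_{\ell(v)}$. Two extended bars on one layer meet only where one ends and the other begins, that is, at a value $\ell(v)$, and by (B3) this happens on at most one layer for each $x$. So $|B_x|\le h+1$. As $x$ increases, $B_x$ changes finitely often and runs through a path decomposition of width at most $h$.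
\end{remark}

Fix a bar representation of a graph $H$. For a subgraph $K$, the \emph{body} $\langle K\rangle$ is the union of the bars and segments of $K$, and $I(K)$ is the projection of $\langle K\rangle$ to the $x$-axis. If $K$ is connected, then $\langle K\rangle$ is connected and $I(K)=[\min\ell,\max r]$, the extrema taken over the vertices of $K$. By (B1) and (B2),
\begin{equation}\label{eq:bodies}
\langle K\rangle\cap\langle K'\rangle=\bigcup_{v\in V(K)\cap V(K')}\langle v\rangle\qquad\text{if $K$ and $K'$ have no common edge;}
\end{equation}
in particular, vertex-disjoint subgraphs have disjoint bodies.

Let $P$ be a path in $H$, possibly a single vertex, and choose a point on the bar of its first vertex and a point on the bar of its last vertex. The \emph{trace} of $P$ between these points is the polygonal curve in $\langle P\rangle$ that runs along the first bar to the segment of the first edge, along this segment to the second bar, along the second bar to the segment of the second edge, and so on. The part of a bar used by the trace lies between two points that are chosen points or endpoints of segments. Therefore: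
\begin{equation}\label{eq:trace}
\begin{array}{l}\text{if the two chosen points and all segments of $P$ lie in a half-plane}\\ \text{$\{x>\alpha\}$ or $\{x<\beta\}$, then so does the trace.}\end{array}
\end{equation}

For $\alpha<\beta$ let $\Sigma=[\alpha,\beta]\times\mathbb R$ be the vertical strip over $[\alpha,\beta]$. A \emph{strand} of $\Sigma$ is a connected finite union of segments and points in $\Sigma$ that meets both lines $x=\alpha$ and $x=\beta$. A \emph{crossing arc} is a simple polygonal arc with one end on each line and all other points in the open strip. Every strand contains a crossing arc: take a simple polygonal arc in it from the line $x=\alpha$ to the line $x=\beta$, and keep the part from its last point on $x=\alpha$ before its first point on $x=\beta$ up to that first point.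

A crossing arc $\gamma$ cuts $\Sigma$ in two. Attach to $\gamma$ the horizontal rays that leave its ends away from the strip. Together with the point at infinity this is a simple closed curve on the sphere, so by the Jordan curve theorem its complement has two components, and every point of the curve lies on the boundary of both. Looking at a point far out on a ray, we see that one component contains all sufficiently high points and the other all sufficiently low points. Intersecting with $\Sigma$, we obtain the parts of $\Sigma$ \emph{above} and \emph{below} $\gamma$. Every connected subset of $\Sigma\setminus\gamma$ lies in one part. Consequently, a vertical ray going down from a point above $\gamma$ meets $\gamma$, as does a ray going up from a point below $\gamma$; and a point of the line $x=\alpha$ is above or below $\gamma$ according to whether it is higher or lower than the end of $\gamma$ on that line.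

\begin{lemma}[strands cost layers]\label{lem:cost}
In a bar representation of height $h$ of a graph $H$, let $X$ be a connected subgraph with $I(X)\subseteq[\alpha,\beta]$, and let $Z_1,\dots,Z_m\subseteq\langle H\rangle$ be pairwise disjoint strands of $\Sigma$ that are disjoint from $\langle X\rangle$. Then $h-m\ge1$, and $X$ has a bar representation of height $h-m$.
\end{lemma}

\begin{proof}
Choose crossing arcs $\gamma_i\subseteq Z_i$. The connected set $\langle X\rangle\subseteq\Sigma$ lies above or below each $\gamma_i$; say it lies above $m^-$ of the arcs and below the other $m^+=m-m^-$. Let $v$ be a vertex of $X$ and choose $x_0\in(\ell(v),r(v))$ different from the abscissae of all vertical segments. The line $x=x_0$ meets $\langle H\rangle$ only in bars and horizontal segments, that is, at heights in $\{1,\dots,h\}$. Going down from $(x_0,y(v))$ we meet each of the $m^-$ arcs; they are disjoint from each other and from $\langle v\rangle$, so we meet them at distinct heights less than $y(v)$. Thus $y(v)\ge m^-+1$, and going up we find $y(v)\le h-m^+$. All bars of $X$ lie on the $h-m$ layers $m^-+1,\dots,h-m^+$; restrict the representation to $X$ and shift it down by $m^-$.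
\end{proof}

Strands come from subgraphs that reach far enough. A connected subgraph $K$ \emph{spans} $[\alpha,\beta]$ if it has a vertex $u$ with $\ell(u)\le\alpha$ and a vertex $v$ with $r(v)\ge\beta$. Then $\langle K\rangle$ contains a crossing arc of $\Sigma$: the trace of a $u$--$v$ path from the left end of $\langle u\rangle$ to the right end of $\langle v\rangle$ has a first point on $x=\beta$ and a last point on $x=\alpha$ before it, and the part between them is a strand.

The next lemma is the one point where a planar picture is more restricted than a path decomposition: of three disjoint strands, the middle one shields the outer two from each other.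

\begin{lemma}[three strands have no common neighbor]\label{lem:three}
Let $\Phi_1,\Phi_2,\Phi_3$ be pairwise disjoint strands of $\Sigma$, and let $W\subseteq\Sigma$ be a connected set disjoint from them. Then there are no segments $e_1,e_2,e_3\subseteq\Sigma$ such that each $e_i$ meets $W$ and $\Phi_i$ and is disjoint from the other two strands.
\end{lemma}

\begin{proof}
Take crossing arcs $\gamma_i\subseteq\Phi_i$ and number them by the heights of their ends on $x=\alpha$. Then the end of $\gamma_1$ is below $\gamma_2$ and the end of $\gamma_3$ is above $\gamma_2$. If the segments existed, $\Phi_1\cup e_1\cup W\cup e_3\cup\Phi_3$ would be a connected subset of $\Sigma\setminus\gamma_2$ containing both ends.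
\end{proof}

\section{The trees $T_j$ and the third strand}\label{sec:trees}

There is a simple way to force a strand. Hang three or more connected pieces on a path. One of the pieces contains neither the vertex with the smallest $\ell$ nor the vertex with the largest $r$; the rest of the graph is connected and spans the interval of this piece, which therefore loses a layer. But the same configuration also raises the pathwidth (compare Lemma~\ref{lem:pwlower}), so it gains nothing. The trees below nest this configuration twice and then add a part that forces a third strand in the plane, although a linear order can do with two.

Each tree $T_j$ has two \emph{terminals} $s$ and $t$. The tree $T_0$ is a single vertex $s=t$. Given $T_j$, the \emph{gadget} $S$ is the following tree (Figure~\ref{fig:gadget}); all copies of $T_j$ in it are disjoint, and $s(X),t(X)$ are the terminals of a copy $X$.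
\begin{itemize}
\item There are a \emph{hub} $o$ with neighbors $z,\bar z,w$, and a vertex $q$ adjacent to $\bar z$.
\item The \emph{arm} $A$ is a path $a_1\dots a_9$ with copies $X_1,\dots,X_9$ of $T_j$, its \emph{teeth}, and edges $t(X_k)a_k$. The arm $A'$ is formed in the same way from $a'_1\dots a'_9$ and $X'_1,\dots,X'_9$. The arms are attached by the edges $a_9q$ and $qa'_1$.
\item The \emph{chain} $C$ consists of copies $C_1,\dots,C_9$ of $T_j$ and the edges $t(C_k)s(C_{k+1})$; the chain $C'$ is formed in the same way from $C'_1,\dots,C'_9$. The chains are attached by the edges $t(C_9)w$ and $w\,s(C'_1)$.
\end{itemize}
The letters $S,A,A',C,C'$ also denote the vertex sets. We call $R=A\cup\{q\}\cup A'$ the \emph{comb} and $M=S\setminus R=\{o,z,\bar z,w\}\cup C\cup C'$ the \emph{middle} of the gadget. The tree $T_{j+1}$ consists of a path $P=p_0p_1\dots p_6$, five gadgets $S_1,\dots,S_5$, and an edge from $p_i$ to the vertex $z$ of $S_i$ for $1\le i\le5$. Its terminals are the leaves $s=p_0$ and $t=p_6$. All degrees in $T_{j+1}$ are at most $3$: for $j\ge1$ a terminal of a copy is a leaf of the copy and receives at most one further edge, and for $j=0$ a copy is a vertex that receives at most two edges.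

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (-5.4,2.1)--(5.4,2.1);
\draw (-5.4,0)--(5.4,0);
\draw (0,0)--(0,2.1);
\draw (0,0.7)--(1.1,0.7);
\draw[dashed] (1.1,0.7)--(2.2,0.7);
\draw[dashed] (3.1,1.05)--(2.2,0.7)--(3.1,0.45);
\foreach \k in {-9,...,-1,1,2,...,9}{
  \draw ({0.6*\k},2.1)--({0.6*\k},2.45);
  \fill ({0.6*\k},2.1) circle (0.05);
  \draw[fill=gray!25] ({0.6*\k-0.16},2.45) rectangle ({0.6*\k+0.16},2.9);
  \draw[fill=gray!25] ({0.6*\k-0.2},-0.14) rectangle ({0.6*\k+0.2},0.14);
}
\foreach \p in {(0,0),(0,0.7),(0,1.4),(0,2.1),(1.1,0.7)} \fill \p circle (0.07);
\draw[fill=white] (2.2,0.7) circle (0.07);
\node[below] at (0,-0.05) {$w$};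
\node[left] at (0,0.7) {$o$};
\node[left] at (0,1.4) {$\bar z$};
\node[above] at (0,2.15) {$q$};
\node[above] at (1.1,0.75) {$z$};
\node[above] at (2.15,0.75) {$p_i$};
\node at (-3,1.7) {arm $A$};
\node at (3.6,1.7) {arm $A'$};
\node at (-3,-0.5) {chain $C$};
\node at (3,-0.5) {chain $C'$};
\end{tikzpicture}
\caption{The gadget $S_i$ of the tree $T_{j+1}$. Each gray box is a copy of $T_j$. The two arms and $q$ form the comb $R$; the remaining vertices form the middle $M$. Dashed edges leave the gadget: $z$ is joined to the vertex $p_i$ of the path $P$.}\label{fig:gadget}
\end{figure}

The whole method is visible in $T_1$, where every copy of $T_0$ is a single vertex.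

\begin{proposition}\label{prop:T1}
The tree $T_1$ has pathwidth at most $3$, and every bar representation of $T_1$ has height at least $4$.
\end{proposition}

\begin{proof}
If $Q=u_1\dots u_n$ is a path in a tree $T$ and all components of $T-V(Q)$ have pathwidth at most $k$, then $\operatorname{pw}(T)\le k+1$: for $i=1,2,\dots$ list the decompositions of the components attached at $u_i$, with $u_i$ added to every bag, and then the bag $\{u_i,u_{i+1}\}$. In $T_1$ this gives $\operatorname{pw}(A')\le1$ (remove $a'_1\dots a'_9$), then $\operatorname{pw}(S)\le2$ (remove the path $a_1\dots a_9\,q\,\bar z\,o\,w\,C_1'\dots C_9'$, which leaves single vertices, the path $C$ and the arm $A'$), and finally $\operatorname{pw}(T_1)\le3$ (remove $P$).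

Suppose that $T_1$ has a bar representation of height $h\le3$. By Lemma~\ref{lem:cost}, no vertex $X$ has its interval $I(X)$ spanned by three disjoint connected subgraphs that avoid $X$. Call the vertex with the smallest $\ell$ in a set its \emph{leftmost} vertex, and the vertex with the largest $r$ its \emph{rightmost} vertex.

\emph{The first strand.} Some gadget $S=S_i$ contains neither the leftmost nor the rightmost vertex of $T_1$. Then $T_1-S$ is connected and spans $I(S)$.

\emph{The second strand.} Let $X$ be a tooth of $A$ that is neither leftmost nor rightmost in $A$. Both $T_1-S$ and $A-X$ span $I(X)$, so $S-A$ does not. Hence $X$ reaches farther to the left or farther to the right than all vertices of $S-A$, and $A$ contains the leftmost or the rightmost vertex of $S$. The same holds for $A'$. So the comb $R$ contains both these vertices and spans $I(M)$.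

\emph{The chains point in opposite directions.} Let $X$ be a vertex of $C$. Both $T_1-S$ and $R$ span $I(X)$, so $M-C$ does not, and $C$ contains the leftmost or the rightmost vertex of $M$. The same holds for $C'$. Let $C^-$ be the chain with the leftmost and $C^+$ the chain with the rightmost vertex of $M$, let $[\alpha,\beta]=I(M)$, and let $\Sigma$ be the strip over it. Then $\langle M\rangle\subseteq\Sigma$, and the body of the path $N$ formed by $C^-,w,C^+$ is a strand.

\emph{The third strand.} Let $F$ be the subtree on $(V(T_1)\setminus S)\cup\{z\}$ and $\bar F$ the subtree on $R\cup\{\bar z\}$; both span $[\alpha,\beta]$. Let $\Phi$ be the component of $\langle F\rangle\cap\Sigma$ that contains $\langle z\rangle$, and $\bar\Phi$ the component of $\langle\bar F\rangle\cap\Sigma$ that contains $\langle\bar z\rangle$. The segments of $oz$, $o\bar z$, $ow$ lie in $\Sigma$ and join $\langle o\rangle$ to $\Phi$, $\bar\Phi$, $\langle N\rangle$. By Lemma~\ref{lem:three}, $\Phi$ and $\bar\Phi$ are not both strands. Suppose that $\Phi$ is not a strand and misses the line $x=\beta$ (Figure~\ref{fig:third}); the other three cases follow by exchanging $(F,z,\Phi)$ with $(\bar F,\bar z,\bar\Phi)$, or left with right, or both.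

Take crossing arcs $\kappa\subseteq\langle F\rangle$ and $\bar\kappa\subseteq\langle\bar F\rangle$. The arc $\kappa$ meets $x=\beta$, so it lies in a component of $\langle F\rangle\cap\Sigma$ other than $\Phi$. Follow a trace in $F$ from a point of $\langle z\rangle$ to the left end of a bar with $\ell\le\alpha$, until it first reaches the boundary of $\Sigma$. Up to then it stays in $\Phi$, so the line it reaches is $x=\alpha$, and $\Phi$ meets this line. Let $D$ be the subtree on $\{z,o,w\}\cup C^+$. Its body lies in $\Sigma$, meets $x=\beta$ and shares $\langle z\rangle$ with $\Phi$, so $Z=\Phi\cup\langle D\rangle$ is a strand. It is disjoint from $\kappa$ because $\langle D\rangle\cap\langle F\rangle=\langle z\rangle\subseteq\Phi$ by~\eqref{eq:bodies}, and $\bar\kappa$ is disjoint from $\kappa$ and $Z$ because $\bar F$ is vertex-disjoint from $F$ and $D$. None of $F,\bar F,D$ has a vertex in $C^-$. Lemma~\ref{lem:cost}, applied to a vertex of $C^-$ and the strands $\kappa,\bar\kappa,Z$, gives $h-3\ge1$, a contradiction.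
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!12] (0,0.4) rectangle (8,4.5);
\draw[dashed] (0,0.4)--(0,4.5) node[above] {$x=\alpha$};
\draw[dashed] (8,0.4)--(8,4.5) node[above] {$x=\beta$};
\draw (-2.3,2)--(0,2);
\draw (-1.6,2)--(-1.6,4)--(9.4,4);
\draw (-0.8,3)--(8.8,3);
\draw (4,2)--(5,2)--(5,3);
\draw (0,1)--(4,1);
\draw[very thick] (0,4)--(8,4);
\draw[very thick] (0,3)--(8,3);
\draw[very thick] (0,2)--(4,2)--(4,1)--(8,1);
\foreach \p in {(3,2),(4,2),(5,2),(5,3),(4,1),(-1.6,2)} \fill \p circle (0.08);
\draw[fill=gray!50] (1.7,0.85) rectangle (2.3,1.15);
\node[above] at (2,4) {$\kappa$};
\node[above] at (2,3) {$\bar\kappa$};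
\node[above] at (1.5,2) {$\Phi$};
\node[above] at (3,2) {$z$};
\node[above] at (4,2) {$o$};
\node[right] at (5,2) {$\bar z$};
\node[above] at (5,3) {$q$};
\node[below] at (4,1) {$w$};
\node[below] at (-1.6,2) {$p_i$};
\node[below] at (1,1) {$C^-$};
\node[below] at (6.5,1) {$C^+$};
\node[right] at (9.4,4) {$F$};
\node[right] at (8.8,3) {comb};
\end{tikzpicture}
\caption{The third strand, schematically. The outer part $F$ and the comb each cross the shaded strip ($\kappa$, $\bar\kappa$), and so do the two chains together. The hub $o$ cannot reach all three inside the strip, so here the connection from $z$ to $\kappa$ leaves the strip on the left. It continues through $o$ and $w$ into $C^+$ to a third strand. The three thick strands all avoid the copy (gray box) in $C^-$.}\label{fig:third}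
\end{figure}

The height argument used only that the copies of $T_0$ are connected, so each level of the recursion costs a tree three layers. The proof also shows what the vertices $z$ and $\bar z$ are for. They belong to the middle $M$, which defines the strip, so their bars are in the strip; and they can be counted to $F$ and $\bar F$. Without $z$ the hub would be joined directly to $p_i$, whose bar need not meet $\Sigma$ at all.

\section{Thickened trees}\label{sec:thick}

We now turn a tree into a 2-connected outer-planar graph of the same shape, in which every path of the tree becomes two disjoint paths.

Let $T$ be a plane tree with maximum degree at most $3$ and at least $3$ vertices. A vertex of degree $d$ has $d$ \emph{corners}, one between each two cyclically consecutive edges at it. Each side of an edge $uv$ is \emph{flanked} by one corner of $u$ and one corner of $v$. The two corners of $u$ that flank $uv$ are distinct unless $u$ is a leaf, whose single corner flanks its edge on both sides. The \emph{thickening} $\operatorname{Th}(T)$ has the corners as vertices, and two kinds of edges (Figure~\ref{fig:thick}):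
\begin{itemize}
\item[(a)] any two corners of the same vertex of $T$ are adjacent;
\item[(b)] for each edge $uv$ of $T$ and each side of it, the corner of $u$ and the corner of $v$ that flank this side are adjacent.
\end{itemize}
For instance, the thickening of a path with $n\ge3$ vertices is a ladder with $n-2$ rungs and a triangle at each end, and the thickening of $K_{1,3}$ is a triangle with a further triangle on each of its sides.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray,dashed] (120:1.5)--(0,0)--(240:1.5);
\draw[gray,dashed] (0,0)--(3.6,0);
\foreach \p in {(0,0),(120:1.5),(240:1.5),(2,0),(3.6,0)} \draw[gray,fill=white] \p circle (0.07);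
\draw[thick] (0.3,0.52)--(2,0.52)--(4.2,0)--(2,-0.52)--(0.3,-0.52)--(240:2.1)--(-0.6,0)--(120:2.1)--cycle;
\draw (0.3,0.52)--(-0.6,0)--(0.3,-0.52)--cycle;
\draw (2,0.52)--(2,-0.52);
\foreach \p in {(0.3,0.52),(2,0.52),(4.2,0),(2,-0.52),(0.3,-0.52),(240:2.1),(-0.6,0),(120:2.1)} \fill \p circle (0.07);
\end{tikzpicture}
\caption{A plane tree with five vertices (gray, dashed) and its thickening (black). The eight black vertices are the corners of the tree. The thick cycle is the tour around the tree; the thin chords join corners of the same tree vertex.}\label{fig:thick}
\end{figure}

The edges of type (b) form the closed tour around $T$, which visits each of the $2(|V(T)|-1)\ge4$ corners once; the two edges along $uv$ are different because $u$ and $v$ are not both leaves. So they form a Hamiltonian cycle, which we draw as the boundary of a thin disk around $T$. The edges of type (a) are chords of this cycle: a single \emph{rung} near each vertex of degree $2$ and a triangle near each vertex of degree $3$, drawn inside the disk without crossings. Hence $\operatorname{Th}(T)$ is simple, outer-planar and 2-connected. Each corner has two edges of type (b) and at most two of type (a), so the maximum degree is at most $4$. The inner faces are one triangle for each vertex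 of degree $3$ and, for each edge $uv$ of $T$, one face bounded by the three or four corners that flank $uv$. Adding a diagonal in each quadrilateral face gives an outer-planar graph with a Hamiltonian outer cycle and only triangular inner faces, that is, a maximal outer-planar graph.

Fix any plane embedding of $T_j$ and define
\[G_j=\operatorname{Th}(T_j)\qquad(j\ge1).\]

For $Y\subseteq V(T)$ let $G[Y]$ be the subgraph of $\operatorname{Th}(T)$ induced by the corners of the vertices in $Y$. Disjoint sets $Y$ give vertex-disjoint graphs $G[Y]$. We call $Y$ connected if it induces a subtree. The next lemma translates connectivity in $T$ into 2-connectivity in $\operatorname{Th}(T)$. It uses the standard fact that a 2-connected graph stays 2-connected if we add an \emph{ear}, a path with two distinct ends in the graph and new inner vertices.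

\begin{lemma}\label{lem:2conn}
If $Y\subseteq V(T)$ is connected and $|Y|\ge2$, then $G[Y]$ is 2-connected.
\end{lemma}

\begin{proof}
The set $Y$ contains two adjacent vertices, and since $|V(T)|\ge3$ one of them, $v_0$, is not a leaf of $T$. So $G[\{v_0\}]$ is $K_2$ or $K_3$. Add the other vertices of $Y$ one at a time so that the present set stays connected. A new vertex $v$ then has exactly one present neighbor $u$, and $u$ is not a leaf: either $u=v_0$, or $u$ has a present neighbor besides $v$. So the two corners of $u$ that flank $uv$ are distinct. Adding $v$ adds an ear between them, through the only corner of $v$ if $v$ is a leaf and through the two adjacent corners of $v$ that flank $uv$ otherwise. If $v$ has degree $3$, its third corner is adjacent to the other two and gives a second ear. The graph $K_3$ is 2-connected, the first ear turns $K_2$ into a cycle, and all later ears preserve 2-connectivity.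
\end{proof}

We use 2-connectivity through Menger's theorem in the following form: \emph{if $K$ is 2-connected and $L,L'\subseteq V(K)$ have at least two elements each, then $K$ contains two vertex-disjoint paths from $L$ to $L'$}; a path may be a single vertex of $L\cap L'$. Indeed, deleting one vertex leaves a connected graph that still meets $L$ and $L'$, so no single vertex separates them. If $|L|=2$, each of the two paths starts at one vertex of $L$ and avoids the other.

The part of $G_{j+1}$ that belongs to a copy $X$ of $T_j$ is in general not $G_j$, because the terminals of $X$ have gained edges and hence corners. An induction must therefore treat copies inside an arbitrary ambient tree.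

\begin{definition}\label{def:subtree}
Let $T$ be a plane tree with maximum degree at most $3$ and at least $3$ vertices. A set $U\subseteq V(T)$ is a \emph{$j$-subtree} if there is an isomorphism from $T_j$ to $T[U]$ such that only the images of $s$ and $t$ may have neighbors outside $U$. We use the names of the vertices and parts of $T_j$ for their images.
\end{definition}

For $j\ge1$ the set $V(T_j)$ is a $j$-subtree of $T_j$. Let $U$ be a $(j+1)$-subtree. The gadgets in $U$ avoid $p_0$ and $p_6$, so their vertices have the same neighbors in $T$ as in $T[U]$. Hence the copies of $T_j$ in $U$ are $j$-subtrees, and in each gadget $z,\bar z$ have degree $2$ and $o,w$ have degree $3$ in $T$. For every $j$-subtree $X$ the graph $G[X]$ is nonempty and connected: it is a clique if $j=0$, and Lemma~\ref{lem:2conn} applies if $j\ge1$.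

\section{The pathwidth of $G_j$}\label{sec:pw}

For the upper bound we order the vertices of the tree linearly. A \emph{gap} of a linear order is the place between two consecutive vertices, and an edge \emph{crosses} the gap if its ends are on different sides. Each tree edge that crosses a gap has to be remembered by two corners, and this is the factor $2$ that thickening costs.

\begin{lemma}\label{lem:cut}
If $T$ has a linear order $v_1,\dots,v_n$ in which every gap is crossed by at most $m$ edges, then $\operatorname{pw}(\operatorname{Th}(T))\le 2m+2$. The same bound holds after adding diagonals in quadrilateral inner faces.
\end{lemma}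

\begin{proof}
Let $B_i$ consist of the corners of $v_i$ and, for each edge $v_fv_g$ with $f<i\le g$, the corners of $v_f$ that flank it. These edges cross the gap before $v_i$, so $|B_i|\le 3+2m$. A corner of $v_f$ lies in $B_f$ and in those $B_i$ with $f<i\le g$ for some edge $v_fv_g$ that it flanks; these indices form an interval. The edges of type (a) at $v_f$ lie in $B_f$. All corners that flank an edge $v_fv_g$ with $f<g$ lie in $B_g$, and this covers the edges of type (b) and the diagonals.
\end{proof}

\begin{lemma}\label{lem:order}
For $j\ge1$ the tree $T_j$ has a linear order in which every gap is crossed by at most $2j+3$ edges.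
\end{lemma}

\begin{proof}
Let $m_j$ be the least number $m$ such that $T_j$ has a linear order with $s$ first, $t$ last and every gap crossed by at most $m$ edges. Then $m_0=0$, and we show $m_{j+1}\le\max(m_j+2,5)$; this gives $m_1\le5$ and $m_j\le2j+3$ for $j\ge1$. Order $T_{j+1}$ as $p_0$, block $1$, \dots, block $5$, $p_6$, where block $i$ lists $S_i$ and $p_i$ as follows:
\[X_1\,a_1\cdots X_9\,a_9,\quad C_1\cdots C_9,\quad w,\ o,\ z,\ p_i,\ \bar z,\ q,\quad C_1'\cdots C_9',\quad a'_1\,X'_1\cdots a'_9\,X'_9 .\]
Each copy of $T_j$ is listed in an optimal order, from $s$ to $t$, except that the copies $X'_k$ are listed from $t$ to $s$; reversing an order does not change the number of edges across a gap.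

All edges of $S_i$ and the edge $zp_i$ stay within block $i$. The path $P$ and the path $Q=a_1\dots a_9\,q\,a'_1\dots a'_9$ of $S_i$ appear in increasing order, so each gap is crossed by one edge of $P$ and at most one edge of such a path $Q$. Consider the edges of the block that lie neither in a copy nor in $P$ or $Q$. The edges $t(X_k)a_k$, $t(C_k)s(C_{k+1})$, $t(C_9)w$, $wo$, $oz$, $zp_i$, $\bar zq$, $t(C'_k)s(C'_{k+1})$ and $a'_kt(X'_k)$ join consecutive vertices, so each crosses a single gap, which is not inside a copy. The two remaining edges $o\bar z$ and $w\,s(C'_1)$ cross only gaps between $w$ and $s(C'_1)$, and these are not inside a copy either. Thus a gap inside a copy is crossed by at most $m_j$ edges of the copy, one edge of $P$ and at most one edge of $Q$. Any other gap is crossed by no edge of a copy, hence by at most five edges: one of $P$, one of $Q$, one between consecutive vertices, and the two remaining ones.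
\end{proof}

Over a copy in a chain this order has only the two edges from $P$ and $Q$, where a planar picture of the tree needs three strands. The order pays for this only in the six gaps after $w$, and a constant at each level does not accumulate.

The lower bound is needed to make the pathwidth unbounded. It rests on the separation property of bags: a connected subgraph that meets $B_f$ and $B_g$ meets every $B_i$ with $f\le i\le g$, because the intervals of indices of its vertices have a connected union.

\begin{lemma}\label{lem:pwlower}
Let $H_1,H_2,H_3$ be vertex-disjoint subgraphs of $H$ with $\operatorname{pw}(H_i)\ge k\ge0$. Suppose that for each $i$ the other two lie in a 2-connected subgraph of $H-V(H_i)$. Then $\operatorname{pw}(H)\ge k+\min(2,k+1)$.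
\end{lemma}

\begin{proof}
Take a path decomposition of $H$. Its restriction to $H_i$ has width at least $k$, so some bag $B_{n_i}$ contains at least $k+1$ vertices of $H_i$. Renumber so that $n_1\le n_2\le n_3$. A 2-connected subgraph of $H-V(H_2)$ containing $H_1$ and $H_3$ has $\min(2,k+1)$ disjoint paths from $B_{n_1}\cap V(H_1)$ to $B_{n_3}\cap V(H_3)$, by connectivity if $k=0$ and by Menger's theorem if $k\ge1$. Each path meets $B_{n_2}$ in a vertex outside $H_2$. So $|B_{n_2}|\ge k+1+\min(2,k+1)$.
\end{proof}

\begin{proposition}\label{prop:pw}
For $j\ge1$ we have $4j-1\le\operatorname{pw}(G_j)\le4j+8$. The same holds after adding diagonals in quadrilateral inner faces.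
\end{proposition}

\begin{proof}
Lemmas~\ref{lem:cut} and~\ref{lem:order} give the upper bound $2(2j+3)+2=4j+8$, with or without diagonals. For the lower bound we show that $\operatorname{pw}(G[U])\ge4j-1$ for every $j$-subtree $U$, $j\ge1$; this passes to supergraphs.

Suppose that $\operatorname{pw}(G[X])\ge k$ for all $j$-subtrees $X$, and let $U$ be a $(j+1)$-subtree. In a gadget $S\subset U$ the sets $S\setminus X_i$ are connected, so $G[S\setminus X_i]$ is 2-connected, and Lemma~\ref{lem:pwlower} applied to $G[X_1],G[X_2],G[X_3]$ gives $\operatorname{pw}(G[S])\ge k'=k+\min(2,k+1)$. The sets $U\setminus S_i$ are connected as well, and the lemma applied to $G[S_1],G[S_2],G[S_3]$ gives $\operatorname{pw}(G[U])\ge k'+\min(2,k'+1)$. For $j=0$ we may take $k=0$; then $k'=1$ and the bound for $1$-subtrees is $3$. For $k\ge1$ the two steps add $2+2$, so the bound for $j$-subtrees is $3+4(j-1)=4j-1$.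
\end{proof}

\section{Six layers per level}\label{sec:height}

In a bar representation, a subgraph $F$ \emph{doubly spans} $[\alpha,\beta]$ if at least two of its vertices have $\ell\le\alpha$ and at least two have $r\ge\beta$. This property passes to supergraphs of $F$ and to subintervals of $[\alpha,\beta]$.

\begin{lemma}\label{lem:double}
If $F$ is 2-connected and doubly spans $[\alpha,\beta]$, where $\alpha<\beta$, then $\langle F\rangle$ contains two disjoint crossing arcs of the strip over $[\alpha,\beta]$. Consequently, in a bar representation of height $h$, if $X$ is connected and $F_1,F_2,F_3$ are 2-connected, pairwise vertex-disjoint, vertex-disjoint from $X$, and all doubly span $I(X)$, then $X$ has a bar representation of height $h-6$.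
\end{lemma}

\begin{proof}
By Menger's theorem $F$ has two disjoint paths from the vertices with $\ell\le\alpha$ to the vertices with $r\ge\beta$. Each spans $[\alpha,\beta]$, so its body contains a crossing arc, and the two bodies are disjoint. The second statement follows from Lemma~\ref{lem:cost} with $m=6$.
\end{proof}

\begin{proposition}\label{prop:six}
Let $j\ge0$, let $U$ be a $(j+1)$-subtree of a plane tree $T$ of maximum degree at most $3$, and suppose that $G[U]$ has a bar representation of height $h$. Then $U$ contains a $j$-subtree $X$ such that $G[X]$ has a bar representation of height $h-6$.
\end{proposition}

The proof follows that of Proposition~\ref{prop:T1}, with three changes. First, every set now has four extreme vertices instead of two, and this explains the numbers five and nine in the construction. Second, if $F$ fails to span an interval doubly, one vertex of $F$ may still reach beyond it. So we can no longer take the strip over the whole middle $M$; we need a narrower strip, out of which a few bars protrude, and we must check that the hub and its neighbors are still connected inside it. Third, the detour of Figure~\ref{fig:third} has to yield two disjoint strands; they are glued together from two applications of Menger's theorem at the two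 corners of $z$.

\begin{proof}
Fix the representation of $G[U]$. Call a $j$-subtree $X\subset U$ \emph{squeezed} if $G[X]$ has a bar representation of height $h-6$. We assume that no $j$-subtree in $U$ is squeezed and derive a contradiction.

For $Y\subseteq U$ let $\ell_k(Y)$ be the $k$-th smallest value of $\ell$ and $r_k(Y)$ the $k$-th largest value of $r$ on the vertices of $G[Y]$. If $Y\subseteq Y'$, then $\ell_k(Y')\le\ell_k(Y)$ and $r_k(Y')\ge r_k(Y)$. The \emph{extreme vertices} of $Y$ are the at most four vertices of $G[Y]$ at which $\ell_1,\ell_2,r_1,r_2$ are attained. We write $I(Y)=I(G[Y])$ and say that $Y$ doubly spans an interval if $G[Y]$ does. By Lemmas~\ref{lem:2conn} and~\ref{lem:double}, our assumption implies: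
\begin{itemize}
\item[($\ast$)] For a $j$-subtree $X\subset U$ there are no three disjoint connected subsets of $U\setminus X$, each with at least two vertices, that all doubly span $I(X)$.
\end{itemize}
For $Y\subseteq Z\subseteq U$ we say that $Y$ \emph{sticks out of $Z$ to the left} if $\ell_3(Y)<\ell_2(Z\setminus Y)$, and \emph{to the right} if $r_3(Y)>r_2(Z\setminus Y)$. This replaces the property of containing the leftmost or rightmost vertex. We need two facts.
\begin{itemize}
\item[(O1)] If $Y$ contains five disjoint $j$-subtrees $X$ such that $Z\setminus Y$ doubly spans none of the intervals $I(X)$, then $Y$ sticks out of $Z$ to the left or to the right.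
\item[(O2)] Two disjoint subsets $Y,Y'$ of $Z$ do not stick out of $Z$ to the same side.
\end{itemize}
For (O1): $Z\setminus Y$ fails to span $I(X)=[\ell_1(X),r_1(X)]$ doubly exactly if $\ell_1(X)<\ell_2(Z\setminus Y)$ or $r_1(X)>r_2(Z\setminus Y)$. One of the two alternatives holds for three of the five sets $X$, and they provide three different vertices of $G[Y]$ beyond the bound. For (O2): if both stick out to the left, then $Y'\subseteq Z\setminus Y$ and $Y\subseteq Z\setminus Y'$ give
\[\ell_3(Y)<\ell_2(Z\setminus Y)\le\ell_2(Y')\le\ell_3(Y')<\ell_2(Z\setminus Y')\le\ell_2(Y)\le\ell_3(Y),\]
which is absurd; the other side follows by reflection. So if each of two disjoint sets sticks out of $Z$ to some side, then one sticks out to the left and the other to the right.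

\medskip\noindent\textbf{Step 1: the outer part.} Among the five gadgets there is one, $S$, such that $G[S]$ contains no extreme vertex of $U$. Then the connected set $U\setminus S$ doubly spans $I(S)$.

\medskip\noindent\textbf{Step 2: the comb.} At most four of the nine teeth $X$ of the arm $A$ have an extreme vertex of $A$ in $G[X]$. For each of the other teeth, at least five in number, the connected sets $U\setminus S$ and $A\setminus X$ doubly span $I(X)$, so by ($\ast$) the connected set $S\setminus A$ does not. By (O1), $A$ sticks out of $S$ to some side. The same holds for $A'$. By (O2), one arm, $A^-$, sticks out to the left and the other, $A^+$, to the right. Since $A^\pm\subseteq R$ and $M\subseteq S\setminus A^\pm$,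
\[\ell_2(R)\le\ell_3(A^-)<\ell_2(S\setminus A^-)\le\ell_2(M),\qquad r_2(R)\ge r_3(A^+)>r_2(S\setminus A^+)\ge r_2(M).\]
Thus the comb $R$ doubly spans every interval $[\alpha,\beta]$ with $\alpha\ge\ell_2(M)$ and $\beta\le r_2(M)$.

\medskip\noindent\textbf{Step 3: the chains.} Only one vertex of $G[M]$ has $\ell<\ell_2(M)$ and only one has $r>r_2(M)$. So at least seven of the nine copies $X$ in the chain $C$ satisfy $\ell_1(X)\ge\ell_2(M)$ and $r_1(X)\le r_2(M)$. For these, $U\setminus S$ and $R$ doubly span $I(X)$, so by ($\ast$) the connected set $M\setminus C$ does not. By (O1), $C$ sticks out of $M$ to some side, and so does $C'$. By (O2), one chain, $C^-$, sticks out to the left and the other, $C^+$, to the right: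
\begin{equation}\label{eq:chains}
\ell_3(C^-)<\ell_2(M\setminus C^-),\qquad r_3(C^+)>r_2(M\setminus C^+).
\end{equation}
From now on we use only that each chain is connected, contains nine copies of $T_j$, and is joined to the rest of $M$ by a single edge, which goes to $w$.

\medskip\noindent\textbf{Step 4: the strip.} The new strands will end in the chains, so $G[C^-]$ must have two vertices that reach the left line and $G[C^+]$ two that reach the right line. One vertex outside $G[C^-]$ may be among the leftmost vertices of $G[M]$, so we cut at the third value: put
\[\alpha=\ell_3(M),\qquad\beta=r_3(M),\qquad M_0=\{o,z,\bar z,w\}.\]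
By \eqref{eq:chains}, $\alpha\le\ell_3(C^-)<\ell_2(M\setminus C^-)$ and $\beta\ge r_3(C^+)>r_2(M\setminus C^+)$. We collect what we need about this choice.
\begin{itemize}
\item[(i)] \emph{At most one vertex of $G[M\setminus C^-]$ and at least two vertices of $G[C^-]$ have $\ell\le\alpha$. At most one vertex of $G[M\setminus C^+]$ and at least two vertices of $G[C^+]$ have $r\ge\beta$.} The upper bounds restate the two inequalities above, and three vertices of $G[M]$ have $\ell\le\alpha$ and three have $r\ge\beta$.
\item[(ii)] \emph{$\alpha<\beta$.} The graph $G[M_0]$ has $3+2+2+3=10$ vertices and lies in $G[M\setminus C^-]$ and in $G[M\setminus C^+]$, so by (i) some vertex $v$ of it has $\alpha<\ell(v)<r(v)<\beta$. Let $\Sigma$ be the strip over $[\alpha,\beta]$.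
\item[(iii)] \emph{The graphs $F=G[(U\setminus S)\cup\{z\}]$ and $\bar F=G[R\cup\{\bar z\}]$ are vertex-disjoint and 2-connected, and both doubly span $[\alpha,\beta]$.} The underlying sets are disjoint and connected. Moreover $[\alpha,\beta]\subseteq I(S)$, $\alpha\ge\ell_2(M)$ and $\beta\le r_2(M)$, so Steps 1 and 2 apply.
\item[(iv)] \emph{There are copies $X^-\subseteq C^-$ and $X^+\subseteq C^+$ of $T_j$ with $I(X^\pm)\subseteq[\alpha,\beta]$.} Only two vertices of $G[M]$ have $\ell<\alpha$ and only two have $r>\beta$, and each chain has nine copies.
\item[(v)] \emph{The segments of the edges of $G[M\setminus C^-]$ lie in $\{x>\alpha\}$, and those of $G[M\setminus C^+]$ lie in $\{x<\beta\}$.} Let $uv$ be an edge of $G[M\setminus C^-]$. If $\langle uv\rangle$ is vertical, its abscissa is at least $\max(\ell(u),\ell(v))$, which exceeds $\alpha$ by (i). If it is horizontal with $u$ on the left, then $\ell(u)<\ell(v)$, so $\ell(v)>\alpha$ by (i). As $\alpha$ is a value of $\ell$, (B3) shows that $\alpha\notin(r(u),\ell(v))$ and $\alpha\ne r(u)$. Hence $\alpha<r(u)$, and the segment, which projects to $[r(u),\ell(v)]$, lies in $\{x>\alpha\}$. The second statement is the mirror image.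
\item[(vi)] \emph{The segments of the edges of $G[M_0]$ lie in the open strip, and $\langle K\rangle\cap\Sigma$ is connected for every connected subgraph $K\subseteq G[M_0]$ with at least one edge.} The first claim follows from (v). For the second, $\langle K\rangle\cap\Sigma$ consists of all segments of $K$ and, for each bar of $K$, one interval that contains the endpoints of all segments of $K$ on this bar.
\end{itemize}
Without the second half of (B3), a vertex of $G[M_0]$ could have its whole bar to the left of $\alpha$ and reach its neighbor by a long horizontal edge; statement (v) excludes this.

Let $z_1,z_2$ be the corners of $z$ and $\bar z_1,\bar z_2$ those of $\bar z$. By (vi), applied to the rung $z_1z_2$, the sets $\langle z_1\rangle\cap\Sigma$ and $\langle z_2\rangle\cap\Sigma$ are nonempty and lie in one component $\Phi$ of $\langle F\rangle\cap\Sigma$. In the same way $\langle\bar z_1\rangle\cap\Sigma$ and $\langle\bar z_2\rangle\cap\Sigma$ lie in one component $\bar\Phi$ of $\langle\bar F\rangle\cap\Sigma$.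

\medskip\noindent\textbf{Step 5: $\Phi$ and $\bar\Phi$ are not both strands.} To apply Lemma~\ref{lem:three} we need a strand through the chains and, disjoint from it, a connected set around the hub. Both want a share of $w$, so we split its corners. Let $w_0$ be the corner of $w$ between the edges to the two chains, and let $w_1,w_2$ be the other two corners; they flank $wo$ and are adjacent to $w_0$. Let $\tau_0$ be the endpoint of $\langle w_0w_1\rangle$ on $\langle w_0\rangle$. It lies in the open strip by (vi).

Let $N^-$ be the subgraph induced by $w_0$ and the vertices of $G[C^-]$. It is connected, since $G[C^-]$ is connected and $w_0$ flanks the edge from $w$ to $C^-$; and it lies in $G[M\setminus C^+]$. By (i) it has a path from $w_0$ to a vertex with $\ell\le\alpha$. The trace of this path from $\tau_0$ to the left end of the last bar stays in $\{x<\beta\}$ by (v) and \eqref{eq:trace}. Its part up to the first point on $x=\alpha$ therefore lies in $\Sigma$. In the mirror image, the subgraph $N^+\subseteq G[M\setminus C^-]$ induced by $w_0$ and the vertices of $G[C^+]$ contains a trace from $\tau_0$ that stays in $\{x>\alpha\}$, and we take its part up to the first point on $x=\beta$. The union $\Gamma$ of the two parts is a strand that contains $\tau_0$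 and lies in $\langle N\rangle$, where $N=N^-\cup N^+$.

Let $K=G[\{o,w\}]-w_0$. It consists of the triangle of corners of $o$ and of $w_1,w_2$, each adjacent to a corner of $o$, so it is connected, and $W=\langle K\rangle\cap\Sigma$ is connected by (vi). The graphs $N,F,\bar F,K$ are pairwise vertex-disjoint, so $\Gamma,\Phi,\bar\Phi,W$ are pairwise disjoint. Since $z$ has degree $2$, the corner $z_1$ flanks $zo$ and has a neighbor $o'$ among the corners of $o$; likewise $\bar z_1$ has a neighbor $o''$ among them. The segments of $w_0w_1$, $z_1o'$, $\bar z_1o''$ lie in $\Sigma$ by (vi). Each has one endpoint in $W$; the other endpoint is $\tau_0\in\Gamma$, a point of $\langle z_1\rangle\cap\Sigma\subseteq\Phi$, and a point of $\langle\bar z_1\rangle\cap\Sigma\subseteq\bar\Phi$, respectively. Each of the three edges has one end in $K$ and the other in one of $N,F,\bar F$, so it is vertex-disjoint from the other two of these graphs, and its segment avoids their bodies. By Lemma~\ref{lem:three}, $\Gamma,\Phi,\bar\Phi$ are not all strands.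

\medskip\noindent\textbf{Step 6: six strands.} The sets $\Phi$ and $\bar\Phi$ are connected finite unions of segments and points in $\Sigma$, so by Step 5 one of them misses one of the two lines. We treat the case that $\Phi$ misses $x=\beta$ and then reduce the others to it. For $i=1,2$ let $\tau_i$ be the endpoint of the rung $\langle z_1z_2\rangle$ on $\langle z_i\rangle$. Then $\tau_i\in\Phi$, and $\tau_i$ lies in the open strip by (vi).

\emph{To the left inside $F$.} By (iii) and Menger's theorem, $F$ has disjoint paths $P_1,P_2$ from $z_1,z_2$, respectively, to vertices with $\ell\le\alpha$. Follow the trace of $P_i$ from $\tau_i$ to the left end of its last bar, and stop at the first point on the boundary of $\Sigma$. The part $\lambda_i$ obtained is a connected subset of $\langle F\rangle\cap\Sigma$ that contains $\tau_i$, so $\lambda_i\subseteq\Phi$, and it ends on $x=\alpha$.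

\emph{To the right through the hub.} The graph $D=G[\{z,o,w\}\cup C^+]$ is 2-connected, and by (i) at least two vertices of $G[C^+]$ have $r\ge\beta$. So $D$ has disjoint paths $D_1,D_2$ from $z_1,z_2$, respectively, to such vertices. Since $D\subseteq G[M\setminus C^-]$, the trace of $D_i$ from $\tau_i$ to the right end of its last bar stays in $\{x>\alpha\}$ by (v) and \eqref{eq:trace}. Its part $\delta_i$ up to the first point on $x=\beta$ lies in $\Sigma$.

The sets $Z_i=\lambda_i\cup\delta_i$ are strands. The only common vertices of $F$ and $D$ are $z_1$ and $z_2$, and $P_i$ and $D_i$ contain $z_i$ but not the other corner of $z$. Hence $P_1\cup D_1$ and $P_2\cup D_2$ are vertex-disjoint, and $Z_1\cap Z_2=\emptyset$.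

\emph{The four old strands.} By (iii) and Lemma~\ref{lem:double}, there are disjoint crossing arcs $\kappa_1,\kappa_2\subseteq\langle F\rangle$ and disjoint crossing arcs $\bar\kappa_1,\bar\kappa_2\subseteq\langle\bar F\rangle$. Each $\kappa_k$ meets $x=\beta$, so it lies in a component of $\langle F\rangle\cap\Sigma$ other than $\Phi$, and $\kappa_k\cap\Phi=\emptyset$. In particular $\kappa_k$ is disjoint from $\lambda_i$. The path $D_i$ shares with $F$ only the vertex $z_i$, so $\langle D_i\rangle\cap\langle F\rangle=\langle z_i\rangle$ by \eqref{eq:bodies}, and $\delta_i\cap\kappa_k\subseteq\langle z_i\rangle\cap\Sigma\subseteq\Phi$; so $\kappa_k$ is disjoint from $\delta_i$ as well. The arcs $\bar\kappa_1,\bar\kappa_2$ are disjoint from $\kappa_1,\kappa_2,Z_1,Z_2$ because $\bar F$ is vertex-disjoint from $F$ and $D$.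

Thus $\kappa_1,\kappa_2,\bar\kappa_1,\bar\kappa_2,Z_1,Z_2$ are six pairwise disjoint strands. They lie in the bodies of $F,\bar F,D$, which have no vertex in $G[C^-]$, so they are disjoint from $\langle G[X^-]\rangle$. By (iv) and Lemma~\ref{lem:cost}, $X^-$ is squeezed, a contradiction.

\emph{The other cases.} If $\Phi$ misses $x=\alpha$, reflect. The reflection exchanges $\ell$ with $r$, $\alpha$ with $\beta$, $C^-$ with $C^+$ and $X^-$ with $X^+$, and (i)--(vi) are invariant under this exchange. Explicitly, the $\lambda_i\subseteq\Phi$ run from $\tau_i$ to $x=\beta$, the $\delta_i$ run to $x=\alpha$ along disjoint paths in $G[\{z,o,w\}\cup C^-]\subseteq G[M\setminus C^+]$, and $X^+$ is squeezed. If $\bar\Phi$ misses one of the lines, exchange $(F,z,z_i,\Phi)$ with $(\bar F,\bar z,\bar z_i,\bar\Phi)$, and replace $D$ by $\bar D=G[\{\bar z,o,w\}\cup C^+]$ if the line is $x=\beta$ and by $\bar D=G[\{\bar z,o,w\}\cup C^-]$ if it is $x=\alpha$. The graph $\bar D$ is 2-connected, lies in $G[M\setminus C^-]$ or $G[M\setminus C^+]$, respectively, has exactly the vertices $\bar z_1,\bar z_2$ in common with $\bar F$, and is vertex-disjoint from $F$. Apart from these properties the argument used only (i)--(vi), which treat $F$ and $\bar F$ alike.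
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Section~\ref{sec:thick}, $G_j=\operatorname{Th}(T_j)$ is 2-connected and outer-planar, has maximum degree at most $4$, and has triangular and quadrilateral inner faces. Part (a), with or without diagonals, is Proposition~\ref{prop:pw}.

For (b) we show by induction on $j\ge0$ that for every $j$-subtree $U$ every bar representation of $G[U]$ has height at least $6j+1$. For $j=0$ this holds because $G[U]$ has a vertex. If $U$ is a $(j+1)$-subtree and $G[U]$ has a bar representation of height $h$, then Proposition~\ref{prop:six} and the induction hypothesis give $h-6\ge6j+1$. For $j\ge1$ take $T=T_j$ and $U=V(T_j)$, so that $G[U]=G_j$. By Lemma~\ref{lem:bar}, every planar straight-line drawing of $G_j$ has height at least $6j+1$. A drawing of a graph obtained from $G_j$ by adding diagonals contains a drawing of $G_j$ of the same height, so the bound holds for these graphs too.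
\end{proof}

\begin{thebibliography}{9}

\bibitem{report}
\emph{Pathwidth and small-height drawings of 2-connected outer-planar graphs},
\texttt{https://cs.uwaterloo.ca/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak uploads/\allowbreak documents/\allowbreak cs-2012-07.pdf}.

\end{thebibliography}
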